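# Compact perturbations and quasisimilarity in the closure of the similarity orbit of the shift

## The guess "yes", tested on $S\oplus bI_d$

Throughout, $\mathcal H$ is a separable infinite-dimensional complex Hilbert space, and all such spaces are identified by unitaries when needed. We write $L^2=L^2(\mathbb T)$, where $\mathbb T$ is the unit circle, and $H^2$ for the Hardy space with basis $e_n=z^n$, $n\ge 0$. The open unit disc is $\mathbb D$. The unilateral shift $S$ is multiplication by $z$ on $H^2$, and $U$ is multiplication by $z$ on $L^2$. The symbol $\cong$ means unitary equivalence and $\approx$ means similarity. $I_d$ is the identity on a space of dimension $d\le\infty$.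

For a bounded operator $A$, let $\mathcal S(A)=\{XAX^{-1}:X\text{ invertible}\}$ be its similarity orbit and $\overline{\mathcal S(A)}$ the norm closure of the orbit.

**Definition (quasisimilarity).** $A\sim_{qs}B$ means that there are bounded operators $X,Y$, each injective with dense range, such that $XA=BX$ and $AY=YB$.

Similar operators are quasisimilar, but not conversely. On $\bigoplus_{n\ge1}\mathbb C^2$ take $A=\bigoplus_n\begin{pmatrix}0&1\\0&0\end{pmatrix}$ and $B=\bigoplus_n\begin{pmatrix}0&1/n\\0&0\end{pmatrix}$. With $X=\bigoplus\operatorname{diag}(1/n,1)$ and $Y=\bigoplus\operatorname{diag}(1,1/n)$, both $XA=BX$ and $AY=YB$ hold (each of the four products has blocks $\begin{pmatrix}0&1/n\\0&0\end{pmatrix}$). So $A\sim_{qs}B$. But $A$ has closed range, while $B$ is compact of infinite rank and does not, so they are not similar.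

The problem, taken from https://www.math.uh.edu/~hjm/v017n4/0453DAVIDSON.pdf, is this. Suppose that $T\in\overline{\mathcal S(S)}$ and $\epsilon>0$. Is there a compact operator $K$ with $\|K\|<\epsilon$ such that $T-K\sim_{qs}S$?

The answer that one would first guess is yes. The operator $T$ is already a limit of operators similar to $S$, quasisimilarity asks for less than similarity, and we may still add a compact operator. There is also a theorem in this direction, which needs one more notion.

**Definition (biquasitriangular).** $B$ is quasitriangular if there are finite-rank orthogonal projections $P_n$ increasing strongly to $I$ with $\|(I-P_n)BP_n\|\to0$. It is biquasitriangular if $B$ and $B^*$ are both quasitriangular.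

A block diagonal operator with finite-dimensional blocks is biquasitriangular: let $P_n$ be the projection onto the first $n$ blocks, so that $(I-P_n)BP_n=0=(I-P_n)B^*P_n$. The shift is not quasitriangular. Suppose $\|(I-P_n)SP_n\|=\eta_n\to0$. For $x\in\operatorname{ran}P_n$ we have $\|P_nSx\|^2\ge(1-\eta_n^2)\|x\|^2$, so for large $n$ the compression of $S$ to the finite-dimensional space $\operatorname{ran}P_n$ is invertible, with inverse of norm at most $(1-\eta_n^2)^{-1/2}$. Its adjoint has the same lower bound, so $\|S^*y\|\ge\|P_nS^*y\|\ge(1-\eta_n^2)^{1/2}\|y\|$ for $y\in\operatorname{ran}P_n$. With $y=P_ne_0\to e_0$ this contradicts $S^*e_0=0$.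

Recall also that $B$ is Fredholm iff its image $\pi(B)$ in the Calkin algebra is invertible, that $\sigma_e(B)$ is the spectrum of $\pi(B)$, and that the Fredholm index is locally constant and unchanged by compact perturbations. For the shift, $\sigma(S)=\overline{\mathbb D}$ and $\sigma_e(S)=\mathbb T$, with $\operatorname{ind}(S-\lambda)=-1$ for $|\lambda|<1$ and $0$ for $|\lambda|>1$.

**Theorem (Agler, Franks and Herrero).** Let $B$ be biquasitriangular with $\sigma(B)=\sigma_e(B)$ and $\sigma(B)\cup\mathbb T$ connected. Then for every $\epsilon>0$ there is a compact $K$ with $\|K\|<\epsilon$ such that $S\oplus B+K\sim_{qs}S$.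

Three facts about orbit closures will be used constantly.

$$A\in\overline{\mathcal S(B)},\ B\in\overline{\mathcal S(C)}\ \Longrightarrow\ A\in\overline{\mathcal S(C)}.\tag{1}$$
$$A\in\overline{\mathcal S(B)}\ \Longrightarrow\ A\oplus C\in\overline{\mathcal S(B\oplus C)}.\tag{2}$$
$$C\oplus D\in\overline{\mathcal S(A)}\quad\text{whenever } A=\begin{pmatrix}C&0\\Z&D\end{pmatrix}.\tag{3}$$

For (1), if $X_nCX_n^{-1}\to B$ then $(WX_n)C(WX_n)^{-1}\to WBW^{-1}$. So $\mathcal S(B)\subseteq\overline{\mathcal S(C)}$, and the latter is closed. For (2), conjugate by $X_n\oplus I$. For (3), conjugating $A$ by $I\oplus tI$ gives $\begin{pmatrix}C&0\\tZ&D\end{pmatrix}$; let $t\to0$.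

Now the simplest nontrivial candidates: $S\oplus bI_d$ with $|b|=1$. They do lie in the closure.

**Lemma 1.** For $b\in\mathbb T$ and $1\le d\le\infty$, $S\oplus bI_d\in\overline{\mathcal S(S)}$. Hence $S\oplus b_1I_{d_1}\oplus\dots\oplus b_mI_{d_m}\in\overline{\mathcal S(S)}$ for all $b_i\in\mathbb T$ and $1\le d_i\le\infty$.

*Proof.* The plan is to find inside $S$ a diagonal compression with entries close to $b$, and to scale away its coupling with the rest. Let $0<\eta<1$, $\delta_k=\eta\,400^{-k}$ and $\lambda_k=b(1-\delta_k)$ for $0\le k<d$. Let $k_\lambda(z)=(1-\bar\lambda z)^{-1}$ be the Szegő kernel, $\hat k_\lambda=k_\lambda/\|k_\lambda\|$. Since $1-|\lambda_k|^2=\delta_k(2-\delta_k)\le2\delta_k$, and since for $j>i$ we have $|1-\bar\lambda_i\lambda_j|=1-(1-\delta_i)(1-\delta_j)=\delta_i+\delta_j(1-\delta_i)\ge\delta_i$,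
$$|\langle\hat k_{\lambda_i},\hat k_{\lambda_j}\rangle|=\frac{\sqrt{(1-|\lambda_i|^2)(1-|\lambda_j|^2)}}{|1-\bar\lambda_i\lambda_j|}\le\frac{2\sqrt{\delta_i\delta_j}}{\delta_i}=2\sqrt{\delta_j/\delta_i}=2\cdot20^{-|i-j|}.$$
The off-diagonal entries in each row of the Gram matrix therefore have absolute sum at most $2\cdot2\sum_{n\ge1}20^{-n}=4/19$. The off-diagonal part is self-adjoint, so by the Schur test its norm is at most $4/19<1$, and the Gram matrix is bounded and invertible. Thus $\{\hat k_{\lambda_k}\}$ is a Riesz basis of its closed span $\mathcal K$: the map $w$ sending the $k$-th basis vector of $\ell^2$ (of dimension $d$) to $\hat k_{\lambda_k}$ is invertible onto $\mathcal K$.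

Since $S^*k_\lambda=\bar\lambda k_\lambda$, the space $\mathcal K$ is $S^*$-invariant and $S^*|\mathcal K=w\operatorname{diag}(\bar\lambda_k)w^{-1}$. Taking adjoints, $C:=P_{\mathcal K}S|\mathcal K=(S^*|\mathcal K)^*\approx\operatorname{diag}(\lambda_k)$. The space $\mathcal K^\perp=\{f\in H^2:f(\lambda_k)=0\text{ for all }k\}$ is $S$-invariant, and it is nonzero because $\sum(1-|\lambda_k|)<\infty$, so that it contains the Blaschke product with these zeros. By Beurling's theorem $\mathcal K^\perp=\theta H^2$ with $\theta$ inner, so $S|\mathcal K^\perp\cong S$. With respect to $\mathcal K\oplus\mathcal K^\perp$ the operator $S$ has the form in (3) with diagonal blocks $C\approx\operatorname{diag}(\lambda_k)$ and $S'\cong S$. So $S\oplus\operatorname{diag}(\lambda_k)\in\overline{\mathcal S(S)}$. Since $\|\operatorname{diag}(\lambda_k)-bI_d\|\le\eta$ and $\eta$ was arbitrary, the first claim follows.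

For the second, if $R\in\overline{\mathcal S(S)}$ has the form $S\oplus R'$, then (2) gives $S\oplus bI_d\oplus R'\in\overline{\mathcal S(S\oplus R')}$, which is contained in $\overline{\mathcal S(S)}$ by (1). Iterate. $\square$

For finite $d$ the question can be settled by hand.

**Lemma 2.** Let $\lambda_1,\dots,\lambda_q\in\mathbb D$ be distinct and $c_1,\dots,c_q\in\mathbb C$ nonzero. The operator on $\mathbb C^q\oplus H^2$ given by
$$R(x,f)=\Big((\lambda_ix_i)_i,\ \big(\textstyle\sum_ic_ix_i\big)e_0+zf\Big)$$
is similar to $S$.

*Proof.* We write the similarity explicitly. Put $\beta(z)=\prod_i(z-\lambda_i)$ and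
$$W(x,f)=\sum_ic_ix_i\frac{\beta}{z-\lambda_i}+\beta f\in H^2 .$$
Since $z\,\frac{\beta}{z-\lambda_i}=\beta+\lambda_i\frac{\beta}{z-\lambda_i}$,
$$SW(x,f)=\sum_ic_i\lambda_ix_i\frac{\beta}{z-\lambda_i}+\beta\Big(\sum_ic_ix_i+zf\Big)=WR(x,f).$$
$W$ is bounded, and it remains to see that it is bijective; the inverse is then bounded by the open mapping theorem. The $q$ polynomials $\beta/(z-\lambda_i)$ have degree less than $q$, and each vanishes at all $\lambda_k$ but one, so they are a basis of the polynomials of degree less than $q$. As all $c_i\ne0$, the first term of $W$ runs bijectively over these polynomials. If $p+\beta f=0$ with $\deg p<q$, then $p$ vanishes at $q$ points, so $p=0$ and $f=0$. Given $h\in H^2$, let $p$ be the polynomial of degree less than $q$ with $p(\lambda_i)=h(\lambda_i)$. Then $f=(h-p)/\beta$ is analytic in $\mathbb D$, and it is in $H^2$ because $|\beta|$ is bounded below near $\mathbb T$. $\square$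

So let $T=S\oplus bI_d$ with $d$ finite, $|b|=1$. Choose distinct $\lambda_1,\dots,\lambda_d\in\mathbb D$ with $|\lambda_i-b|<\epsilon/2$ and nonzero $c_i$ with $(\sum|c_i|^2)^{1/2}<\epsilon/2$. The operator $R$ of Lemma 2 differs from $T$ by a finite-rank operator of norm less than $\epsilon$, and $R\approx S$. The answer is yes.

For $d=\infty$ use the Agler–Franks–Herrero theorem: $bI_\infty$ is diagonal, hence biquasitriangular, $\sigma(bI_\infty)=\sigma_e(bI_\infty)=\{b\}$, and $\{b\}\cup\mathbb T=\mathbb T$ is connected. The answer is again yes. And for $T\in\mathcal S(S)$ itself take $K=0$.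

These cases suggest a plan: by a similarity and a small compact perturbation, bring $T$ to the form $S\oplus B$ with $B$ as in the Agler–Franks–Herrero theorem. The plan works for all essentially normal $T$ (Theorem E below). In general it does not, and the guess is false.

## A three-block operator, and the statements

Let $\mathcal M=L^2\oplus L^2\oplus H^2$ and
$$T_0(f_1,f_2,f_3)=z\,(f_1+f_2,\ f_2+f_3,\ f_3).$$
This is multiplication by $z$ times a $3\times3$ Jordan block, on a space whose last component is $H^2$.

**Theorem A.** $T_0\in\overline{\mathcal S(S)}$.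

**Theorem B.** Let $A=D(I+N)+(\text{compact})$, where $D^*D-DD^*$, $DN-ND$, $N^p$ (for some $p\ge2$) and $(I-N^*N)(I-NN^*)$ are compact. If $X,Y$ are bounded with $XA=SX$ and $AY=YS$, then $XY=0$. In particular $A\not\sim_{qs}S$.

**Corollary.** For every compact $K$, of any norm, $T_0-K\not\sim_{qs}S$. The answer to the problem is no.

**Theorem C.** The essential spectra of operators in $\overline{\mathcal S(S)}$ are exactly the compact connected sets $\Gamma\supseteq\mathbb T$. For every such $\Gamma$ there is $T_\Gamma\in\overline{\mathcal S(S)}$ with $\sigma_e(T_\Gamma)=\Gamma$ such that no compact perturbation of $T_\Gamma$ is quasisimilar to $S$. For every such $\Gamma$ there is also a $T\in\overline{\mathcal S(S)}$ with $\sigma_e(T)=\Gamma$ for which the answer is yes. So no condition on $\sigma_e$ and the index decides the question.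

**Theorem D.** $\overline{\mathcal S(T_0)}=\overline{\mathcal S(S)}$. Hence the set of $T\in\overline{\mathcal S(S)}$ having no compact perturbation quasisimilar to $S$ is dense in $\overline{\mathcal S(S)}$, and so is its complement.

**Theorem E.** If $T\in\overline{\mathcal S(S)}$ is essentially normal (that is, $T^*T-TT^*$ is compact), or similar to an essentially normal operator, the answer is yes for every $\epsilon>0$.

Theorems A and B and the Corollary use only textbook facts. Theorems C, D and E use in addition the published theorems named in their proofs.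

## $T_0$ as a limit of operators similar to $S\oplus U\oplus U$

We prove Theorem A.

**Step 1: $S\oplus U\oplus U\in\overline{\mathcal S(S)}$.** This step puts two bilateral shifts next to $S$. Partition $\mathbb T$ into $m$ short arcs and choose $b_j$ in the $j$-th arc. The spectral projections of $U\oplus U$ for these arcs have infinite rank, so $U\oplus U$ is within the maximal arc length of an operator unitarily equivalent to $\bigoplus_{j=1}^mb_jI_\infty$. By Lemma 1, $S\oplus\bigoplus_jb_jI_\infty\in\overline{\mathcal S(S)}$. Refine the partition.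

**Step 2: $T_0\in\overline{\mathcal S(S\oplus U\oplus U)}$.** This step creates the Jordan block by letting distinct eigenvalues merge. For $\eta>0$ take distinct $a_1,a_2,a_3\in\mathbb T$ with $|a_i-1|<\eta$, and put
$$F=\begin{pmatrix}a_1&1&0\\0&a_2&1\\0&0&a_3\end{pmatrix},\qquad T_Ff=zFf\quad(f\in\mathcal M).$$
Then $T_F-T_0$ is $z\operatorname{diag}(a_i-1)$, of norm at most $\eta$. The matrix $F$ is upper triangular with distinct eigenvalues, and the eigenvector for $a_k$ can be taken in the span of the first $k$ basis vectors. So there is an invertible upper triangular $G$ with $G^{-1}FG=\operatorname{diag}(a_1,a_2,a_3)$.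

A constant upper triangular matrix maps $\mathcal M$ into itself: its third row only multiplies $f_3\in H^2$ by a number, and moving $f_3$ up into an $L^2$ component is harmless. This applies to $G$ and $G^{-1}$, so $G$ is an invertible operator on $\mathcal M$, and
$$G^{-1}T_FG=a_1U\oplus a_2U\oplus a_3S\cong U\oplus U\oplus S .$$
The last equivalence comes from the rotation $(R_af)(z)=f(az)$, $|a|=1$, which is unitary on $L^2$ and on $H^2$ and satisfies $R_a(zf)=az\,R_af$. So $T_F\in\mathcal S(S\oplus U\oplus U)$ and $T_F\to T_0$ as $\eta\to0$.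

Steps 1 and 2 and (1) give Theorem A. $\blacksquare$

Where does the plan of the first section break for $T_0$? Each $T_F$ is similar to the essentially normal operator $U\oplus U\oplus S$, so for $T_F$ the answer is yes by Theorem E. But $T_F-T_0$, though small, is not compact, so this says nothing about $T_0$. Nor can one decouple the blocks of $T_0$ directly. To split the lower corner $\begin{pmatrix}U&UJ\\0&S\end{pmatrix}$ on $L^2\oplus H^2$ (with $J:H^2\to L^2$ the inclusion) by a similarity $\begin{pmatrix}I&X\\0&I\end{pmatrix}$, one would need a bounded $X:H^2\to L^2$ with $XS-UX=UJ$. As $JS=UJ$, this would give by induction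
$$XS^n-U^nX=nU^nJ,$$
because $XS^{n+1}-U^{n+1}X=(XS^n-U^nX)S+U^n(XS-UX)=nU^nJS+U^{n+1}J=(n+1)U^{n+1}J$. The left side has norm at most $2\|X\|$, and the right side has norm $n$. So no such $X$ exists. The linear growth in $n$ that blocks this attempt is also the source of the obstruction.

## Bounded orbits of a Jordan block, and what a compact term spoils

Put $V=U\oplus U\oplus S$ and $N(f_1,f_2,f_3)=(f_2,f_3,0)$ on $\mathcal M$. Then $VN=NV$, $N^3=0$ and $T_0=V(I+N)$.

Consider first $K=0$. Suppose $T_0Y=YS$, and let $Yh=(g_1,g_2,g_3)$ with $h\in H^2$. Then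
$$YS^nh=T_0^nYh=z^n\Big(g_1+ng_2+\tbinom n2g_3,\ g_2+ng_3,\ g_3\Big).$$
The left side is bounded by $\|Y\|\|h\|$ for all $n$. The second component forces $g_3=0$, and then the first forces $g_2=0$. So $\operatorname{ran}Y\subseteq L^2\oplus0\oplus0$, which is not dense, and $T_0\not\sim_{qs}S$. Only $Y$ was used.

With a compact $K$ this argument is lost: bounded orbits of $T_0-K$ need not start in $L^2\oplus0\oplus0$. For instance, if $Q$ is a finite-rank projection and $K=T_0Q$, then $(T_0-K)y=0$ for every $y\in\operatorname{ran}Q$, whatever the components of $y$ are.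

A compact operator is invisible only on weakly null sequences. So we should look not at a fixed vector $Yh$ but at $Ye_n$ as $n\to\infty$. There the growth argument should say that $Ye_n$ is asymptotically in $\ker N$. That alone does not contradict the density of $\operatorname{ran}Y$. The way past this is to use $X$ as well. The vectors $X^*e_n$ should be asymptotically in $\ker N^*$, and the numbers
$$\langle Ye_n,X^*e_{n+l}\rangle=\langle XYe_n,e_{n+l}\rangle$$
do not depend on $n$, because $XY$ commutes with $S$. The asymptotic information therefore determines $XY$ exactly. The condition $(I-N^*N)(I-NN^*)=0$ is what makes $\ker N$ and $\ker N^*$ orthogonal: if $Ny=0$ and $N^*v=0$, then $\langle y,v\rangle=\langle(I-N^*N)y,(I-NN^*)v\rangle=0$.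

## The limit space of weakly null sequences

To make "asymptotically" exact, we build a space in which compact operators become $0$.

**Definition (limit space).** Fix a nonprincipal ultrafilter $\mathcal U$ on $\{0,1,2,\dots\}$. On the vector space of bounded weakly null sequences $(x_n)$ in $\mathcal H$ put
$$\langle(x_n),(x_n')\rangle=\lim_{\mathcal U}\langle x_n,x_n'\rangle .$$
This is a semi-inner product (bounded scalar sequences converge along $\mathcal U$). Let $\hat{\mathcal H}$ be the completion of the quotient by the vectors of length $0$, and write $[(x_n)]$ for the class of $(x_n)$. For $B\in\mathcal B(\mathcal H)$ let $\hat B[(x_n)]=[(Bx_n)]$.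

A bounded operator sends bounded weakly null sequences to such sequences, and $\lim_{\mathcal U}\|Bx_n\|\le\|B\|\lim_{\mathcal U}\|x_n\|$. So $\hat B$ is well defined with $\|\hat B\|\le\|B\|$. The map $B\mapsto\hat B$ is linear, unital and multiplicative, and $\langle Bx_n,x_n'\rangle=\langle x_n,B^*x_n'\rangle$ gives $(\hat B)^*=\widehat{B^*}$. If $K$ is compact and $x_n\to0$ weakly, then $\|Kx_n\|\to0$, so $\hat K=0$. Thus $B\mapsto\hat B$ is a unital $*$-homomorphism that annihilates the compact operators. Since $\mathcal U$ is nonprincipal, changing finitely many terms of a sequence does not change its class.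

As an example take $\mathcal H=H^2$ and $\epsilon_j=[(e_{n+j})_n]$ for $j\in\mathbb Z$, where $e_m:=0$ for $m<0$. Then $\langle\epsilon_i,\epsilon_j\rangle$ is $1$ if $i=j$ and $0$ otherwise, and $\hat S\epsilon_j=\epsilon_{j+1}$ for all $j\in\mathbb Z$. So $\hat S$, which is unitary because $S^*S=I$ and $I-SS^*$ has rank one, acts on these vectors as a bilateral shift. One-sided orbits have become two-sided, and this matters in the next lemma.

**Lemma 3.** Let $d,q$ be commuting bounded operators on a Hilbert space, with $d$ normal and $q^p=0$ for some $p\ge2$, and let $a=d(1+q)$. If $(y_j)_{j\in\mathbb Z}$ is a bounded family of vectors with $ay_j=y_{j+1}$ for all $j\in\mathbb Z$, then $qy_j=0$ for all $j$.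

*Proof.* Let $E$ be the spectral measure of $d$. By Fuglede's theorem $q$ commutes with $d^*$, and therefore with all projections $E(\cdot)$; the operators $d$ and $a$ commute with them too. The proof is a descending induction. Let $1\le s\le p-1$ and suppose that $q^{s+1}y_j=0$ for all $j$; for $s=p-1$ this holds because $q^p=0$. We show that $q^sy_j=0$ for all $j$.

Put $z_j=q^sy_j$ and $w_j=q^{s-1}y_j$. Both families are bounded in $j$, $qw_j=z_j$, and $qz_j=0$. Since $a$ commutes with $q$, we have $az_j=z_{j+1}$ and $aw_j=w_{j+1}$, so
$$z_{j+1}=d(1+q)z_j=dz_j,\qquad w_{j+k}=d^k(1+q)^kw_j=d^k(w_j+kz_j)\quad(k\ge0),\tag{4}$$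
the last equality because $q^2w_j=0$.

**Step 1: $z_j=E(\mathbb T)z_j$.** The purpose is to reach the part of the space on which $d$ is unitary. If $r<1$, then for all $k\ge0$
$$\|E(|\lambda|\le r)z_j\|=\|d^kE(|\lambda|\le r)z_{j-k}\|\le r^k\sup_i\|z_i\|,$$
and letting $k\to\infty$ gives $E(|\lambda|\le r)z_j=0$. If $R>1$, then for all $k\ge0$
$$R^k\|E(|\lambda|\ge R)z_j\|\le\|d^kE(|\lambda|\ge R)z_j\|=\|E(|\lambda|\ge R)z_{j+k}\|\le\sup_i\|z_i\|,$$
so $E(|\lambda|\ge R)z_j=0$. Let $r\uparrow1$ and $R\downarrow1$ and use the countable additivity of $E$.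

**Step 2: $z_j=0$.** Here the linear growth contradicts boundedness. The operator $d$ is unitary on the range of $E(\mathbb T)$, so by (4) and Step 1
$$\|w_{j+k}\|\ge\|E(\mathbb T)w_{j+k}\|=\|d^k(E(\mathbb T)w_j+kz_j)\|=\|E(\mathbb T)w_j+kz_j\|\ge k\|z_j\|-\|w_j\|$$
for all $k\ge0$. As $(w_i)$ is bounded, $z_j=0$.

Descending from $s=p-1$ to $s=1$ gives $qy_j=0$. $\square$

Two-sidedness cannot be dropped. With $d=\tfrac12$, $q=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ and $y$ the second basis vector, the one-sided orbit $2^{-j}(y+jqy)$, $j\ge0$, is bounded, but $qy\ne0$.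

## $XY=0$: proof of Theorem B

Let $A,D,N,p,X,Y$ be as in Theorem B.

**Step 1: the hypotheses become equations.** This step removes all compact terms. Applying the $*$-homomorphism $B\mapsto\hat B$ gives $\hat A=\hat D(1+\hat N)$ with
$$\hat D\text{ normal},\quad\hat D\hat N=\hat N\hat D,\quad\hat N^p=0,\quad(1-\hat N^*\hat N)(1-\hat N\hat N^*)=0.\tag{5}$$

**Step 2: two bounded two-sided orbits.** This step turns the intertwining relations into input for Lemma 3. With $e_m:=0$ for $m<0$ put, for $j\in\mathbb Z$,
$$\hat y_j=[(Ye_{n+j})_n],\qquad\hat v_j=[(X^*e_{n+j})_n].$$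
The sequences $(e_{n+j})_n$ are bounded and weakly null, so these are vectors in $\hat{\mathcal H}$, with $\|\hat y_j\|\le\|Y\|$ and $\|\hat v_j\|\le\|X\|$. From $AY=YS$ we get $AYe_m=Ye_{m+1}$ for $m\ge0$. From $XA=SX$ we get $A^*X^*=X^*S^*$, so $A^*X^*e_m=X^*e_{m-1}$. For fixed $j$ the relation for $Y$ holds with $m=n+j$ for all but finitely many $n$, and finitely many terms do not matter. Hence
$$\hat A\hat y_j=\hat y_{j+1},\qquad\hat A^*\hat v_j=\hat v_{j-1}\qquad(j\in\mathbb Z).$$

**Step 3: $\hat N\hat y_j=0$ and $\hat N^*\hat v_j=0$ for all $j$.** This step locates the two orbits. The first equation is Lemma 3 with $a=\hat A$, $d=\hat D$, $q=\hat N$. For the second, $\hat A^*=(1+\hat N^*)\hat D^*=\hat D^*(1+\hat N^*)$, where $\hat D^*$ is normal and commutes with $\hat N^*$, and $(\hat N^*)^p=0$. The family $\tilde v_j=\hat v_{-j}$ is bounded and satisfies $\hat A^*\tilde v_j=\hat v_{-j-1}=\tilde v_{j+1}$. Lemma 3 applies again.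

**Step 4: the orbits are orthogonal.** By Step 3, $\hat y_0=(1-\hat N^*\hat N)\hat y_0$ and $\hat v_l=(1-\hat N\hat N^*)\hat v_l$. Since $1-\hat N^*\hat N$ is self-adjoint, (5) gives for $l\ge0$
$$\langle\hat y_0,\hat v_l\rangle=\langle\hat y_0,(1-\hat N^*\hat N)(1-\hat N\hat N^*)\hat v_l\rangle=0.$$

**Step 5: the pairing recovers $XY$.** This step returns from the limit space to $H^2$ without loss. We have $XYS=XAY=SXY$, so $XYe_n=XYS^ne_0=S^nh$ with $h=XYe_0$. For $l\ge0$,
$$\langle\hat y_0,\hat v_l\rangle=\lim_{\mathcal U}\langle Ye_n,X^*e_{n+l}\rangle=\lim_{\mathcal U}\langle S^nh,e_{n+l}\rangle=\lim_{\mathcal U}\langle h,S^{*n}e_{n+l}\rangle=\langle h,e_l\rangle .$$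
By Step 4, $\langle h,e_l\rangle=0$ for all $l\ge0$, so $h=0$. Then $XYe_n=S^nh=0$ for all $n$, and $XY=0$.

Finally, if $A\sim_{qs}S$ via $X$ and $Y$, then $XY$ is injective as a product of injective operators, a contradiction. $\blacksquare$

## $T_0-K$ satisfies the hypotheses: the negative answer

We prove the Corollary. With $V$ and $N$ as above, $T_0=V(I+N)$, $V^*V=I$, $I-VV^*$ has rank one, $VN=NV$ and $N^3=0$. So the first three conditions of Theorem B hold with $D=V$ and $p=3$. For the fourth, let $P:L^2\to H^2$ be the orthogonal projection. From $\langle Nf,g\rangle=\langle f_2,g_1\rangle+\langle f_3,g_2\rangle$ and $f_3\in H^2$ we read off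
$$N^*(g_1,g_2,g_3)=(0,g_1,Pg_2).$$
Hence $N^*Nf=N^*(f_2,f_3,0)=(0,f_2,f_3)$ and $NN^*f=N(0,f_1,Pf_2)=(f_1,Pf_2,0)$, that is,
$$(I-N^*N)f=(f_1,0,0),\qquad(I-NN^*)f=(0,(I-P)f_2,f_3),$$
and $(I-N^*N)(I-NN^*)=0$. Theorem B therefore applies to $A=T_0-K$ for every compact $K$, and $T_0-K\not\sim_{qs}S$. By Theorem A, $T_0\in\overline{\mathcal S(S)}$. The answer to the problem is no. $\blacksquare$

Two blocks of the same kind would not serve. On $L^2\oplus L^2$ and on $H^2\oplus H^2$ the operator $(f_1,f_2)\mapsto z(f_1+f_2,f_2)$ does satisfy the product condition with $N(f_1,f_2)=(f_2,0)$, but its index is $0$ and $-2$ respectively, while a Fredholm operator in $\overline{\mathcal S(S)}$ has index $-1$, since it is close to Fredholm operators similar to $S$. On $L^2\oplus H^2$ the index is right, but $N^*(g_1,g_2)=(0,Pg_1)$, and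
$$(I-N^*N)(I-NN^*)(f_1,f_2)=((I-P)f_1,0)$$
is not compact, so Theorem B does not apply. The middle copy of $L^2$ is there to separate $\ker N$ from $\ker N^*$.

## Counterexamples and positive examples for every essential spectrum

We prove Theorem C.

**Step 1: $\mathbb T\subseteq\sigma_e(T)$ and the index is determined by $\sigma_e(T)$.** Let $T=\lim T_j$ with $T_j\in\mathcal S(S)$. If $\lambda\notin\sigma_e(T)$, then for large $j$ the operator $T_j-\lambda$ is Fredholm with the same index as $T-\lambda$. Since $T_j-\lambda\approx S-\lambda$, it follows that $\lambda\notin\mathbb T$, and $\operatorname{ind}(T-\lambda)=-1$ if $|\lambda|<1$, $0$ if $|\lambda|>1$.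

**Step 2: $\sigma_e(T)$ is connected.** Suppose $\sigma_e(T)=\sigma_1\sqcup\sigma_2$ with both sets closed and nonempty. As $\mathbb T$ is connected we may assume $\mathbb T\subseteq\sigma_1$. Choose a cycle $\gamma$ off $\sigma_e(T)$ with winding number $1$ about each point of $\sigma_2$ and $0$ about each point of $\sigma_1$. The Riesz idempotent $\frac1{2\pi i}\int_\gamma(\lambda-\pi(T))^{-1}d\lambda$ in the Calkin algebra is nonzero, because $\sigma_2\ne\emptyset$. Since $\pi(T_j)\to\pi(T)$, the resolvents of $\pi(T_j)$ converge uniformly on $\gamma$, so this idempotent is the limit of the idempotents of $\pi(T_j)$ over $\gamma$. But the spectrum of $\pi(T_j)$ is $\sigma_e(S)=\mathbb T$, about which $\gamma$ has winding number $0$, so those idempotents are $0$. This is a contradiction.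

So every essential spectrum is a compact connected set containing $\mathbb T$. For the converse we need one more membership result.

**Lemma 4.** If $Q$ is a nilpotent operator on a separable Hilbert space, then $S\oplus(1+Q)\in\overline{\mathcal S(S)}$.

*Proof.* Let $Q^k=0$. With respect to $\bigoplus_{i=1}^k(\ker Q^i\ominus\ker Q^{i-1})$, zero summands omitted, $Q$ is strictly block upper triangular, because $Q\ker Q^i\subseteq\ker Q^{i-1}$. For $\eta>0$ choose distinct $b_i\in\mathbb T$ with $|b_i-1|<\eta$, and let $\Delta=\bigoplus b_iI$.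

We claim $\Delta+Q\approx\Delta$. Split off the last block and write $\Delta+Q=\begin{pmatrix}A&B\\0&c\end{pmatrix}$, where $c$ is the last $b_i$ times the identity. The operator $A-c$ is block upper triangular with nonzero scalar diagonal blocks, hence invertible. With $X=-(A-c)^{-1}B$, that is, $AX+B=cX$,
$$\begin{pmatrix}A&B\\0&c\end{pmatrix}\begin{pmatrix}I&X\\0&I\end{pmatrix}=\begin{pmatrix}A&cX\\0&c\end{pmatrix}=\begin{pmatrix}I&X\\0&I\end{pmatrix}\begin{pmatrix}A&0\\0&c\end{pmatrix}.$$
So $\Delta+Q\approx A\oplus c$. Repeat with $A$; after finitely many steps the claim is proved.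

By Lemma 1, $S\oplus\Delta\in\overline{\mathcal S(S)}$, so $S\oplus(\Delta+Q)\in\overline{\mathcal S(S)}$. Since $\|(\Delta+Q)-(1+Q)\|<\eta$, let $\eta\to0$. $\square$

Now let $\Gamma\supseteq\mathbb T$ be compact and connected. Let $M$ be a diagonal normal operator with $\sigma(M)=\sigma_e(M)=\Gamma$ (the diagonal entries form a dense sequence in $\Gamma$, each value repeated infinitely often). Put $N_2=\begin{pmatrix}0&1\\0&0\end{pmatrix}$, $J_2=1+N_2$ and
$$T_\Gamma=T_0\oplus(M\otimes J_2).$$

**Step 3: $T_\Gamma\in\overline{\mathcal S(S)}$.** We approximate $M\otimes J_2$ by operators $1+$ nilpotent. We use the theorem of D. A. Herrero, *Normal limits of nilpotent operators*, Indiana Univ. Math. J. 23 (1974): a normal operator on a separable infinite-dimensional space is a norm limit of nilpotents iff its spectrum is connected and contains $0$. The operator $M-1$ is normal with spectrum $\Gamma-1$, which is connected and contains $0$ because $1\in\mathbb T\subseteq\Gamma$. So $M-1=\lim A_i$ with $A_i$ nilpotent. Now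
$$(1+A_i)\otimes J_2=1+Q_i,\qquad Q_i=A_i\otimes J_2+1\otimes N_2 .$$
The two terms of $Q_i$ are nilpotent and commute, so $Q_i$ is nilpotent. By Lemma 4, $S\oplus(1+Q_i)\in\overline{\mathcal S(S)}$; letting $i\to\infty$, $S\oplus(M\otimes J_2)\in\overline{\mathcal S(S)}$. By Theorem A and (2), $T_\Gamma\in\overline{\mathcal S(S\oplus(M\otimes J_2))}$, and (1) finishes the step.

**Step 4: $\sigma_e(T_\Gamma)=\Gamma$.** In any unital algebra, if $u$ commutes with a nilpotent $q$ and $u-\lambda$ is invertible, then $u+q-\lambda=(u-\lambda)(1+(u-\lambda)^{-1}q)$ is invertible, because $(u-\lambda)^{-1}q$ is nilpotent. The converse holds by symmetry, so $u$ and $u+q$ have the same spectrum. We have $T_0=V+VN$ and $M\otimes J_2=M\otimes1+M\otimes N_2$, each a sum of an operator and a commuting nilpotent. In the Calkin algebra this gives $\sigma_e(T_0)=\sigma_e(V)=\mathbb T$ and $\sigma_e(M\otimes J_2)=\sigma_e(M\otimes1)=\Gamma$. So $\sigma_e(T_\Gamma)=\mathbb T\cup\Gamma=\Gamma$.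

**Step 5: no compact perturbation of $T_\Gamma$ is quasisimilar to $S$.** We check the hypotheses of Theorem B. We have $T_\Gamma=D(I+N')$ with $D=V\oplus(M\otimes1)$ essentially normal and $N'=N\oplus(1\otimes N_2)$. These commute, and $N'^3=0$. For the second summand, $1-N_2^*N_2=\operatorname{diag}(1,0)$ and $1-N_2N_2^*=\operatorname{diag}(0,1)$, with product $0$. Together with the computation for $N$ this gives $(I-N'^*N')(I-N'N'^*)=0$.

**Step 6: positive examples.** By Lemma 4, $S\oplus(1+A_i)\in\overline{\mathcal S(S)}$, so $S\oplus M\in\overline{\mathcal S(S)}$, and $\sigma_e(S\oplus M)=\Gamma$. The operator $M$ is diagonal, hence biquasitriangular, with $\sigma(M)=\sigma_e(M)=\Gamma$ and $\Gamma\cup\mathbb T=\Gamma$ connected. By the Agler–Franks–Herrero theorem, for each $\epsilon$ some compact perturbation of $S\oplus M$ of norm less than $\epsilon$ is quasisimilar to $S$.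

By Step 1, $T_\Gamma$ and $S\oplus M$ have the same essential spectrum and the same index function, and they behave in opposite ways. $\blacksquare$

## Density of both behaviors

We prove Theorem D.

**Step 1: $S\oplus U\oplus U\in\overline{\mathcal S(T_0)}$.** The Jordan couplings are scaled away. Let $R_t=\operatorname{diag}(1,t,t^2)$ on $\mathcal M$, $t>0$. It commutes with $V$, and
$$R_t^{-1}NR_tf=R_t^{-1}(tf_2,t^2f_3,0)=(tf_2,tf_3,0)=tNf .$$
So $R_t^{-1}T_0R_t=V(I+tN)\to V=U\oplus U\oplus S$ as $t\to0$.

**Step 2: $S\in\overline{\mathcal S(S\oplus U\oplus U)}$.** Here we absorb the bilateral shifts. Voiculescu's non-commutative Weyl–von Neumann theorem (Rev. Roumaine Math. Pures Appl. 21 (1976)) implies the following: if $\mathcal A\subseteq\mathcal B(\mathcal H)$ is a separable C*-algebra containing $I$ and $\rho$ is a unital representation of $\mathcal A$ on a separable space that vanishes on the compact operators in $\mathcal A$, then there are unitaries $W_k$ with $W_k^*(a\oplus\rho(a))W_k\to a$ in norm for each $a\in\mathcal A$. Take $\mathcal A=C^*(S)$, and let $\rho$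 be the quotient map $C^*(S)\to C(\mathbb T)$, $S\mapsto z$, whose kernel is the set of compact operators, followed by $z\mapsto U\oplus U$. With $a=S$ we see that $S$ is a norm limit of operators unitarily equivalent to $S\oplus U\oplus U$.

**Step 3: equality of the closures.** By Steps 1, 2 and (1), $S\in\overline{\mathcal S(T_0)}$. By Theorem A, $T_0\in\overline{\mathcal S(S)}$. Applying (1) in both directions gives $\overline{\mathcal S(T_0)}=\overline{\mathcal S(S)}$.

**Step 4: density.** The property "no compact perturbation is quasisimilar to $S$" is similarity invariant, since $W(T-K)W^{-1}=WTW^{-1}-WKW^{-1}$ and similar operators are quasisimilar. By the Corollary every element of $\mathcal S(T_0)$ has it, and $\mathcal S(T_0)$ is dense in $\overline{\mathcal S(S)}$ by Step 3. No element of $\mathcal S(S)$ has it (take $K=0$), and $\mathcal S(S)$ is dense too. $\blacksquare$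

## Essentially normal operators: reduction to $S\oplus B_0$

We prove Theorem E by carrying out the plan of the first section. If $T=WT'W^{-1}$ with $T'$ essentially normal, then $T'\in\overline{\mathcal S(S)}$. If $T'-K'\sim_{qs}S$ with $K'$ compact and $\|K'\|<\epsilon/(\|W\|\|W^{-1}\|)$, then $T-WK'W^{-1}\sim_{qs}S$ and $\|WK'W^{-1}\|<\epsilon$. So let $T\in\overline{\mathcal S(S)}$ be essentially normal, $\Gamma=\sigma_e(T)$ and $\epsilon>0$. By Theorem C, $\Gamma$ is connected and contains $\mathbb T$, and the index of $T-\lambda$ off $\Gamma$ is $-1$ inside $\mathbb D$ and $0$ outside $\overline{\mathbb D}$.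

**Step 1: a small compact perturbation has spectrum in $\Gamma\cup\overline{\mathbb D}$.** This step cleans the spectrum outside the disc. First, $\sigma(T)$ has no isolated point outside $\Gamma$. Suppose $\lambda$ were one. The Riesz idempotent of $T$ over a small circle around $\lambda$ is nonzero, and it has finite rank because $\lambda\notin\sigma_e(T)$. For $T_j\in\mathcal S(S)$ close to $T$, the circle lies in the resolvent set of $T_j$, and the idempotent of $T_j$ over it is close to that of $T$, so it has the same finite nonzero rank. But $\sigma(T_j)=\overline{\mathbb D}$ is connected and misses the circle, so this idempotent is $0$ or $I$, and $I$ has infinite rank. This is a contradiction.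

Hence Apostol's theorem (Herrero, *Approximation of Hilbert Space Operators I*, Thm 3.48) gives a compact $K_1$ with $\|K_1\|<\epsilon/4$ such that $T-K_1-\lambda$ is injective or surjective for every $\lambda$ in the semi-Fredholm domain of $T$. If $\lambda\notin\Gamma$ and $|\lambda|>1$, then $T-K_1-\lambda$ is Fredholm of index $0$, so injective or surjective means invertible. Thus $\sigma(T-K_1)\subseteq\Gamma\cup\overline{\mathbb D}$.

**Step 2: reduction to a finite matrix coupled to a shift.** Let $M'=\operatorname{diag}(\mu_n)_{n\ge0}$ with $\{\mu_n\}$ dense in $\Gamma$, each value repeated infinitely often. The operators $T-K_1$ and $S\oplus M'$ are essentially normal, with the same essential spectrum $\Gamma$ and the same index function. By the Brown–Douglas–Fillmore theorem they are unitarily equivalent modulo the compact operators. After a unitary equivalence we may assume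
$$T-K_1=S\oplus M'+K_0,\qquad K_0\text{ compact}.$$
Let $e_n$ and $f_n$ be the basis vectors of the two summands, and let $P_m$ be the projection onto $\operatorname{span}\{e_i,f_i:i\le m\}$. Fix $\delta'\in(0,\epsilon/16)$ and put $T_1=S\oplus M'+P_mK_0P_m$. Since $P_mK_0P_m\to K_0$ in norm, for large $m$ the operator $T_1$ is within $\epsilon/4$ of $T-K_1$, and by upper semicontinuity of the spectrum $\sigma(T_1)$ lies in the $\delta'$-neighborhood of $\Gamma\cup\overline{\mathbb D}$. The difference $T_1-(T-K_1)=P_mK_0P_m-K_0$ is compact.

The only basis vector in $\operatorname{ran}P_m$ that $S\oplus M'$ moves out of this space is $e_m\mapsto e_{m+1}$. Therefore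
$$T_1=\begin{pmatrix}G&0\\Z&S''\end{pmatrix}\oplus M,\qquad Zx=\langle x,e_m\rangle e_{m+1},$$
where $G$ acts on $\operatorname{ran}P_m$, $S''\cong S$ acts on the closed span of $\{e_n:n>m\}$, and $M=\operatorname{diag}(\mu_n)_{n>m}$ still satisfies $\sigma(M)=\sigma_e(M)=\Gamma$. If $Gx=\lambda x$ with $x\ne0$ and $|\lambda|>1$, then $(x,-(S''-\lambda)^{-1}Zx)$ is an eigenvector of the first summand of $T_1$, so $\lambda\in\sigma(T_1)$. Hence all eigenvalues of $G$ are within $\delta'$ of $\Gamma\cup\overline{\mathbb D}$.

**Step 3: general position.** We perturb $G$ and $Z$ so that Lemma 2 applies. Put $G$ in upper triangular form in an orthonormal basis. Each diagonal entry $\lambda$ is within $\delta'$ of a point of $\Gamma\setminus\overline{\mathbb D}$ or within $\delta'$ of $\overline{\mathbb D}$. In the first case move it to such a point. In the second case move it, by less than $2\delta'$, to a point of $\mathbb D$; the points available form a nonempty open set, so the points chosen in $\mathbb D$ can be taken mutually distinct. The resulting matrix $G'$ satisfies $\|G'-G\|<2\delta'$,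 and its eigenvalues are either in $\mathbb D$, and those are simple, or in $\Gamma\setminus\overline{\mathbb D}$.

Let $x_1,\dots,x_q$ be the eigenvectors of $G'$, one for each eigenvalue $\lambda_1,\dots,\lambda_q$ in $\mathbb D$. The vectors $g$ with $\langle x_i,g\rangle=0$ for some $i$ form a finite union of hyperplanes, so there is $g\in\operatorname{ran}P_m$ with $\|g-e_m\|<\delta'$ and $\langle x_i,g\rangle\ne0$ for all $i$. Put $Z'x=\langle x,g\rangle e_{m+1}$ and
$$T_2=\begin{pmatrix}G'&0\\Z'&S''\end{pmatrix}\oplus M .$$
Then $T_2-T_1$ has finite rank and norm less than $3\delta'<\epsilon/4$.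

**Step 4: $T_2\approx S\oplus B_0$.** Now we split off a copy of $S$. By the spectral decomposition of $G'$, $G'\approx G_1\oplus G_2$, where $G_1=\operatorname{diag}(\lambda_1,\dots,\lambda_q)$ in the basis $x_1,\dots,x_q$ of its spectral subspace and $\sigma(G_2)\subset\Gamma\setminus\overline{\mathbb D}$. Identify $S''$ with $S$, so that $e_{m+1}$ becomes $e_0$. Then
$$\begin{pmatrix}G'&0\\Z'&S''\end{pmatrix}\approx\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&Z_2&S\end{pmatrix},\qquad Z_1x_i=c_ie_0,\quad c_i=\langle x_i,g\rangle\ne0 .$$
To remove $Z_2$, put $X=\sum_{k\ge0}S^kZ_2G_2^{-k-1}$. The series converges in norm, because $\|S^k\|=1$ and $G_2^{-1}$ has spectral radius less than $1$. Moreover $XG_2-SX=Z_2$. Hence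
$$\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&Z_2&S\end{pmatrix}\begin{pmatrix}I&0&0\\0&I&0\\0&X&I\end{pmatrix}=\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&XG_2&S\end{pmatrix}=\begin{pmatrix}I&0&0\\0&I&0\\0&X&I\end{pmatrix}\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&0&S\end{pmatrix},$$
so the matrix is similar to $\begin{pmatrix}G_1&0\\Z_1&S\end{pmatrix}\oplus G_2$. The first summand is the operator $R$ of Lemma 2, hence similar to $S$ (if $q=0$ it is $S$). So
$$T_2=W(S\oplus B_0)W^{-1},\qquad B_0=G_2\oplus M,$$
for some invertible $W$. The operator $B_0$ is block diagonal with finite-dimensional blocks, hence biquasitriangular, and $\sigma(B_0)=\sigma(G_2)\cup\Gamma=\Gamma=\sigma_e(B_0)$, with $\Gamma\cup\mathbb T=\Gamma$ connected.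

**Step 5: the perturbation.** It remains to apply the Agler–Franks–Herrero theorem and to add up the norms. There is a compact $K'$ with $\|K'\|<\epsilon/(4\|W\|\|W^{-1}\|)$ and $S\oplus B_0+K'\sim_{qs}S$. Then $T_2+WK'W^{-1}=W(S\oplus B_0+K')W^{-1}\sim_{qs}S$. Finally
$$K:=T-(T_2+WK'W^{-1})=K_1+\big((T-K_1)-T_1\big)+(T_1-T_2)-WK'W^{-1}$$
is a sum of four compact operators whose norms are at most $\epsilon/4$, the first one strictly less. So $K$ is compact, $\|K\|<\epsilon$, and $T-K\sim_{qs}S$. $\blacksquare$
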